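# No finite axiomatization for binary relations with inclusion, identity, converse and composition

## 1. Structures represented by binary relations

Throughout, $\le$ is a binary relation symbol, $1'$ a constant, $\smile$ a unary operation written $a\mapsto\breve a$, and $;$ a binary operation.

**Definition 1 (representable structure).** A structure $\mathcal A=(A,\le,1',\smile,;)$ is *representable* if there are a set $X$ and an injective map $\theta:A\to\mathcal P(X\times X)$ such that for all $a,b\in A$:

- $a\le b\iff\theta(a)\subseteq\theta(b)$;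
- $\theta(1')=\{(x,x):x\in X\}=\mathrm{Id}_X$;
- $\theta(\breve a)=\{(y,x):(x,y)\in\theta(a)\}$;
- $\theta(a;b)=\{(x,z):\exists y\,((x,y)\in\theta(a)\text{ and }(y,z)\in\theta(b))\}$.

The class of all representable structures is $\mathsf R$. More generally, for a signature $\Sigma$ with $\{\le,\smile,;\}\subseteq\Sigma\subseteq\{\le,\smile,;,1',0,1\}$, a $\Sigma$-structure is representable if there is an injective $\theta$ satisfying the conditions above for the symbols in $\Sigma$, where $0$ must go to $\emptyset$ and $1$ to $X\times X$. The class of representable $\Sigma$-structures is $\mathsf R_\Sigma$.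

*Example.* Let $X=\{p,q\}$. The set $\{\mathrm{Id}_X,\ X\times X\}$ is closed under converse and composition, so it is a representable structure with two elements $1'<a$, $\breve a=a$, $a;a=a$. Change only one entry and put $a;a=1'$. The result is not representable: from $\mathrm{Id}\subseteq\theta(a)$ we get $\theta(a)\subseteq\theta(a;a)=\mathrm{Id}$, so $\theta(a)=\theta(1')$, against injectivity.

**Definition 2 (partial equivalence).** An element $e$ with $\breve e=e=e;e$ is a *partial equivalence*. In a representation, $\theta(e)$ is then symmetric and transitive, but it need not be reflexive.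

*Example.* On $X=\{1,2,3\}$ the relation $\{1,2\}\times\{1,2\}$ is a partial equivalence. The points $1,2$ carry a loop, the point $3$ does not.

**Lemma 1 (loops).** If $\breve e=e=e;e$ and $(z,z')\in\theta(e)$ or $(z',z)\in\theta(e)$, then $(z,z)\in\theta(e)$.

*Proof.* By symmetry both pairs $(z,z')$, $(z',z)$ are in $\theta(e)$. So $(z,z)\in\theta(e;e)=\theta(e)$. $\square$

**Definition 3 (rectangle, image).** A *rectangle* is a relation $S\times T$ with $S,T\subseteq X$. For $S\subseteq X$ and $w\subseteq X\times X$ let $S\cdot w=\{y:\exists x\in S,\ (x,y)\in w\}$.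

*Example.* Directly from the definition of composition, $(S\times T);(S'\times T')$ is $S\times T'$ if $T\cap S'\neq\emptyset$ and is $\emptyset$ otherwise. Also $(S\times T);w=S\times(T\cdot w)$ and $w;(S\times T)=(S\cdot\breve w)\times T$. For $S\times T$ to contain a relation $w$, it is necessary and sufficient that $S$ contains the domain of $w$ and $T$ its range.

## 2. Finite axiomatizability, ultraproducts, nonstandard integers

**Definition 4.** A class $\mathsf K$ of structures is *finitely axiomatizable* if it is the class of all models of some finite set of first-order sentences; equivalently, by taking the conjunction, of one sentence $\varphi$. A sentence that holds in every member of $\mathsf K$ is *sound for* (or *valid in*) $\mathsf K$.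

Recall that a nonprincipal ultrafilter $\mathcal U$ on an infinite set $I$ contains every cofinite set, and that every infinite subset of $I$ belongs to some nonprincipal ultrafilter. **Łoś's theorem**: a formula holds in $\prod_{i}\mathcal A_i/\mathcal U$ of the classes of some sequences if and only if the set of $i$ at which it holds in $\mathcal A_i$ of the $i$-th entries belongs to $\mathcal U$. Hence:

> If no $\mathcal A_i$ is in $\mathsf K$ but $\prod_i\mathcal A_i/\mathcal U$ is in $\mathsf K$, then $\mathsf K$ is not finitely axiomatizable,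

because a sentence $\varphi$ defining $\mathsf K$ would fail in every $\mathcal A_i$, so $\neg\varphi$ would hold in the ultraproduct.

*Example.* The sets $\{1,\dots,i\}$ are finite, but a nonprincipal ultraproduct of them satisfies "there are at least $n$ elements" for each $n$, so it is infinite. Hence the class of infinite sets is not finitely axiomatizable.

**Definition 5 (nonstandard integers).** Let $\mathcal U$ be a nonprincipal ultrafilter on $\{m:m\ge4\}$. Put ${}^*\mathbb Z=\mathbb Z^{\{m\ge4\}}/\mathcal U$, an ordered abelian group containing $\mathbb Z$ as the classes of constant sequences, and let $M\in{}^*\mathbb Z$ be the class of $m\mapsto m$. An element $q\ge1$ is *finite* if it is a standard integer and *infinite* otherwise.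

*Example.* If $1\le q\le n$ with $n$ standard, then by Łoś's theorem $q$ is one of $1,\dots,n$. So an infinite $q$ exceeds all standard integers. $M$ is infinite, since $\{m:m>n\}$ is cofinite for each $n$, and so are $M-1,M-2,\dots$. Again by Łoś's theorem, each element of ${}^*\mathbb Z$ is congruent mod $4$ to exactly one of $0,1,2,3$. So for $s\in\mathbb Z_4=\{0,1,2,3\}$ and $k\in{}^*\mathbb Z$ the element $s+k\in\mathbb Z_4$ makes sense (take the sum mod $4$).

## 3. Is $\mathsf R$ finitely axiomatizable?

It is known that $\mathsf R$ is axiomatized by a recursively defined infinite set of axioms. The hypothesis we examine, posed in connection with the paper "On Representability of Ordered Convoluted Monoids" (http://www0.cs.ucl.ac.uk/staff/J.Semrl/ocm.pdf), is that no finite set of axioms does the job. "Axioms" means first-order sentences in the signature $(\le,1',\smile,;)$.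

**Theorem A.** $\mathsf R$ is not axiomatized by any finite set of first-order sentences. So the hypothesis is true.

We shall construct finite structures $\mathcal A_m$ ($m\ge4$), none of them representable, such that every nonprincipal ultraproduct of them is representable. A stronger Theorem B is stated in Section 4, once its formulas are available.

## 4. Two-element structures and chains of partial equivalences

**Two elements.** Let $A=\{1',a\}$ be partially ordered, with $1'$ neutral for $;$, with $\breve 1'=1'$ and $\smile$ an involution. All this is necessary for representability. Then $\breve a=a$ and $a;a\in\{1',a\}$, and the order is discrete, or $a<1'$, or $1'<a$. That makes six structures.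

- If $a;a=a$, all three are representable: take $\{p,q\}^2$ on $\{p,q,r\}$ for the discrete order, $\{(p,p)\}$ on $\{p,q\}$ for $a<1'$, and $\{p,q\}^2$ on $\{p,q\}$ for $1'<a$.
- If $a;a=1'$, the discrete order is representable by the swap $\{(p,q),(q,p)\}$ on $\{p,q\}$. The order $1'<a$ was excluded in Section 1. The order $a<1'$ is impossible as well: $\theta(a)\subseteq\mathrm{Id}$ gives $\theta(a;a)=\theta(a)$, so $1'=a$.

So on two elements a few laws decide everything. This persists for any bound on the size: there are only finitely many structures with at most $n$ elements up to isomorphism. In particular structures $\mathcal A_m$ of bounded size cannot work for us, because a nonprincipal ultraproduct of them would be isomorphic to one of them. We need a family of growing structures, and hence a family of growing obstructions to representability.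

**A short obstruction.** Suppose $e_0,e_1,f$ are partial equivalences and
$$a\le b;c,\qquad b\le b;e_1,\qquad c\le e_0;c,\qquad e_0;e_1\le f;d .$$
In a representation take $(x,y)\in\theta(a)$ and a middle point $z$ with $(x,z)\in\theta(b)$, $(z,y)\in\theta(c)$. From $b\le b;e_1$ some pair $(z',z)$ is in $\theta(e_1)$, so $z$ has an $e_1$-loop by Lemma 1. In the same way $c\le e_0;c$ gives an $e_0$-loop. Then $(z,z)\in\theta(e_0;e_1)\subseteq\theta(f;d)$, so some $(z,w)\in\theta(f)$, and $z$ has an $f$-loop. Therefore $(x,y)\in\theta((b;f);c)$, and the law $a\le(b;f);c$ follows from the premises.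

**Longer obstructions.** Nothing stops us from walking around the loops at $z$ many times. We use four partial equivalences, two obtained from $b$ and two from $c$. For $m\ge4$ let $\sigma_m$ be the quasi-identity
$$\Big(\bigwedge_{i<4}\breve e_i=e_i=e_i;e_i\Big)\wedge\breve f=f=f;f\wedge a\le b;c\wedge b\le b;e_1\wedge b\le b;e_3\wedge c\le e_0;c\wedge c\le e_2;c\wedge e_0;e_1;\cdots;e_{m-1}\le f;d\ \Longrightarrow\ a\le(b;f);c \tag{1}$$
with the indices of $e$ taken mod $4$ and products bracketed to the left.

**Lemma 2.** Every $\sigma_m$ is valid in every $\mathsf R_\Sigma$.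

*Proof.* Suppose the premises hold in a representable structure and $(x,y)\in\theta(a)$. Pick $z$ with $(x,z)\in\theta(b)$, $(z,y)\in\theta(c)$. From $b\le b;e_1$ and $b\le b;e_3$ there are pairs $(z',z)\in\theta(e_1)$ and $(z'',z)\in\theta(e_3)$. From $c\le e_0;c$ and $c\le e_2;c$ there are pairs starting at $z$ in $\theta(e_0)$ and in $\theta(e_2)$. By Lemma 1, $(z,z)\in\theta(e_i)$ for all $i<4$. So $(z,z)\in\theta(e_0;\cdots;e_{m-1})\subseteq\theta(f;d)$, hence $(z,w)\in\theta(f)$ for some $w$, and $(z,z)\in\theta(f)$ by Lemma 1. Thus $(x,z)\in\theta(b;f)$ and $(x,y)\in\theta((b;f);c)$. $\square$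

**Theorem B.** Let $\{\le,\smile,;\}\subseteq\Sigma\subseteq\{\le,\smile,;,1',0,1\}$, and let $\mathcal A_m$ be the finite structures of Section 6, viewed as $\Sigma$-structures.

1. Every $\sigma_m$ ($m\ge4$) is valid in $\mathsf R_\Sigma$, and $\sigma_m$ fails in the finite structure $\mathcal A_m$.
2. Every first-order $\Sigma$-sentence valid in $\mathsf R_\Sigma$ holds in $\mathcal A_m$ for all but finitely many $m$.

Consequently $\mathsf R_\Sigma$ is not finitely axiomatizable. Moreover, every finite set of sentences sound for $\mathsf R_\Sigma$, even in the full signature $\{\le,\smile,;,1',0,1\}$, has a finite model whose $\{\le,\smile,;\}$-reduct is not representable; and no finite set of sentences valid in $\mathsf R_\Sigma$ implies all the quasi-identities $\sigma_m$.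

## 5. Ranks on a cycle of four letters, and a rank that absorbs $+1$

We want $\mathcal A_m$ to violate $\sigma_m$, but to be as close to an algebra of relations as possible. Here is a natural attempt, in actual relations.

Call the elements of $\mathbb Z_4$ *letters*. A point is a pair $(r,i)$: a partial function $r$ from letters to *ranks* $\{1,\dots,m\}$, and a *color* $i\in\{1,2\}$. We demand
$$r(s)\ge\min(r(s+1)+1,\,m)\qquad\text{whenever } s,s+1\in\operatorname{dom}r. \tag{2}$$
Let $E_s$ relate two points if both have the letter $s$, with equal rank there. This is a partial equivalence. Let $V_{0,m}$ be the set of points of rank $m$ at letter $0$, let $U_1,U_2$ be its two color classes, and let $F=U_1^2\cup U_2^2$.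

If $(x,y)\in E_0;E_1;\cdots;E_k$, then $r_x(0)\ge\min(r_y(k)+k,m)$. Indeed for $k=0$ this is the definition of $E_0$. If $(x,z)$ is in the product up to $E_k$ and $(z,y)\in E_{k+1}$, then $r_z(k)\ge\min(r_z(k+1)+1,m)$ by (2) and $r_z(k+1)=r_y(k+1)$, so $r_x(0)\ge\min(r_y(k+1)+k+1,m)$. For $k=m-1$ we get $r_x(0)=m$. So $E_0;\cdots;E_{m-1}\subseteq V_{0,m}\times X=F;(V_{0,m}\times X)$, which is the last premise of $\sigma_m$.

Now let $\beta$ be the set of points of color $1$ having the letters $1,3$, let $\gamma$ be the set of points of color $2$ having the letters $0,2$, and put $a=X\times X$, $b=X\times\beta$, $c=\gamma\times X$. Every point of $\beta$ has $E_1$- and $E_3$-loops and every point of $\gamma$ has $E_0$- and $E_2$-loops, so the corresponding premises hold. And $(b;F);c=\emptyset$, since $\beta\cdot F\subseteq U_1$ is disjoint from $\gamma$. All premises hold and the conclusion fails, with one exception: the premise $a\le b;c$, because $\beta\cap\gamma=\emptyset$.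

**Where this stops.** Let us try to add a colorless point in $\beta\cap\gamma$, outside $U_1\cup U_2$. It has all four letters. If $r(0)<m$, then (2) gives $r(1)<r(0)$, then $r(2)<r(1)$, $r(3)<r(2)$, and finally $r(0)<r(3)$, since $0=3+1$. This is a contradiction. So $r(0)=m$, the point lies in $V_{0,m}$, and then $U_1\cup U_2\ne V_{0,m}$. (Any repair must fail, since $\sigma_m$ is valid.) So for finite $m$ we shall simply *declare* in the multiplication table that $\beta$ meets $\gamma$. The table is then not representable.

In the ultraproduct we need a genuine point. Simply replacing $m$ by $M$ and taking ranks in $N=\{n\in{}^*\mathbb Z:1\le n\le M\}$ stops at the same place: ${}^*\mathbb Z$ is an ordered group, and the chain $r(0)>r(1)>r(2)>r(3)>r(0)$ is as impossible there as in $\mathbb Z$.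

**The way past.** The structure sees a rank only through questions of the form "is $r(s)\ge\ell$?" with $\ell\in N$, through equality, and through comparisons with a shift. A rank may therefore be a *cut* in $N$. The cut $\zeta$ between the finite and the infinite elements of $N$ is unchanged when $1$ is added. So a point with the constant rank $\zeta$ at all four letters respects the rule (2), and it does not have rank $M$. This point will be called $\star$, and it will be the element of $\beta\cap\gamma$. No such cut exists in $\{1,\dots,m\}$.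

The price is that all composition rules must survive the new rank. For this one needs that shifts can be interpolated: "shift by $j$, then by $k$" must equal "shift by $j+k$", with intermediate rank possibly $\zeta$. That is Lemma 4(c) below.

## 6. The structures $\mathcal A_m$

The tables below list what the relations of Section 5 ought to compute to. In the intended picture $V_{s,\ell}$ is "rank at least $\ell$ at letter $s$", $[S,T]$ is the rectangle $S\times T$, and $D_{s,k}$ relates $x$ to $y$ if $r_x(s)\ge\min(r_y(s+k)+k,m)$. Formally everything is a symbol. Fix $m\ge4$.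

**Set symbols** $\mathcal S_m$: $\top,\beta,\gamma,U_1,U_2$, and $V_{s,\ell}$ ($s\in\mathbb Z_4$, $1\le\ell\le m$). For $\ell>m$ put $V_{s,\ell}:=V_{s,m}$.

**Elements of $\mathcal A_m$** (distinct symbols): $0$; $1'$; $E_s$ ($s\in\mathbb Z_4$); $F$; $D_{s,k}$ and $\breve D_{s,k}$ ($s\in\mathbb Z_4$, $1\le k\le m-2$); $[S,T]$ ($S,T\in\mathcal S_m$). For $k\ge m-1$ the notation $D_{s,k}$ denotes $[V_{s,m},V_{s+k,1}]$, and $\breve D_{s,k}$ denotes $[V_{s+k,1},V_{s,m}]$.

*Example.* $\mathcal A_4$ has $5+16=21$ set symbols and $1+1+4+1+16+21^2=464$ elements.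

**Converse.** $0,1',E_s,F$ are fixed; $D_{s,k}\leftrightarrow\breve D_{s,k}$; $[S,T]^\smile=[T,S]$.

**Meeting.** Any two set symbols (possibly equal) *meet*, except the pairs $\{\beta,U_2\}$, $\{\gamma,U_1\}$, $\{U_1,U_2\}$. In particular $\beta$ meets $\gamma$.

**Numbers $\lambda_t(S)$** ($t\in\mathbb Z_4$), to be read as the least rank at letter $t$ that occurs in $S$:

- $\lambda_t(\top)=1$.
- $\lambda_t(V_{s,\ell})$ is $\ell$ if $t=s$; $\min(\ell+1,m)$ if $t=s-1$; $1$ otherwise.
- $\lambda_t(\beta)=1$ for $t$ odd, $2$ for $t$ even. $\lambda_t(\gamma)=1$ for $t$ even, $2$ for $t$ odd.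
- $\lambda_t(U_i)=m$ for $t\in\{0,3\}$, $1$ for $t\in\{1,2\}$.

**Action $S\cdot w$**, to be read as the image of $S$ under $w$:

- $S\cdot E_t=V_{t,\lambda_t(S)}$; $\ S\cdot D_{t,k}=V_{t+k,1}$; $\ S\cdot\breve D_{t,k}=V_{t,\lambda_{t+k}(S)+k}$.
- $\beta\cdot F=U_1\cdot F=U_1$; $\ \gamma\cdot F=U_2\cdot F=U_2$; $\ S\cdot F=V_{0,m}$ for $S=\top$ or $S=V_{s,\ell}$.

*Example.* $\beta\cdot E_1=V_{1,1}$ and $\beta\cdot E_0=V_{0,2}$. A point with letters $0,1$ has rank at least $2$ at $0$, by (2).

**Composition.** $0$ is a zero and $1'$ is neutral. In (C1), $w$ ranges over $E_s,F,D_{s,k},\breve D_{s,k}$, and in (C2) over $E_s,D_{s,k},\breve D_{s,k}$. In (C1)–(T7) the subscripts of the factors satisfy $1\le k,j\le m-2$.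

- (C1) $[S,T];[S',T']=[S,T']$ if $T$ meets $S'$, else $0$. $\ [S,T];w=[S,T\cdot w]$. $\ w;[S,T]=[S\cdot\breve w,T]$.
- (C2) $F;F=F$, $\ F;w=[V_{0,m},U_1\cdot w]$, $\ w;F=[U_1\cdot\breve w,V_{0,m}]$.
- (T1) $E_s;E_t$ is $E_s$ if $t=s$; $D_{s,1}$ if $t=s+1$; $\breve D_{t,1}$ if $t=s-1$; $[V_{s,1},V_{t,1}]$ if $t=s+2$.
- (T2) $E_s;D_{t,k}$ is $D_{s,k}$ if $t=s$; $D_{s,k+1}$ if $t=s+1$; $[V_{s,1},V_{t+k,1}]$ if $t\in\{s+2,s-1\}$.
- (T3) With $u=s+k$: $D_{s,k};E_t$ is $D_{s,k}$ if $t=u$; $D_{s,k+1}$ if $t=u+1$; $[V_{s,k+1},V_{t,1}]$ if $t=u+2$; $[V_{s,k+1},V_{t,2}]$ if $t=u-1$.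
- (T4) With $u=s+k$: $D_{s,k};D_{t,j}$ is $D_{s,k+j}$ if $t=u$; $D_{s,k+j+1}$ if $t=u+1$; $[V_{s,k+1},V_{t+j,1}]$ if $t\in\{u+2,u-1\}$.
- (T5) With $u=s+k$, $v=t+j$: $D_{s,k};\breve D_{t,j}$ is $[V_{s,k+1},V_{t,j+1}]$ if $v\in\{u,u+2\}$; $[V_{s,k+2},V_{t,j+1}]$ if $v=u+1$; $[V_{s,k+1},V_{t,j+2}]$ if $v=u-1$.
- (T6) $\breve D_{s,k};D_{t,j}=[V_{s+k,1},V_{t+j,1}]$.
- (T7) $E_s;\breve D_{t,j}$, $\ \breve D_{s,k};E_t$ and $\breve D_{s,k};\breve D_{t,j}$ are defined as $(\breve w';\breve w)^\smile$ for the product $w;w'$, using (T3), (T2), (T4) respectively.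

*Example.* In $\mathcal A_4$: $E_0;E_1=D_{0,1}$, then $D_{0,1};E_2=D_{0,2}$, then $D_{0,2};E_3=D_{0,3}=[V_{0,4},V_{3,1}]$.

**Order on $\mathcal S_m$.** $S\le S'$ iff $S=S'$, or $S'=\top$, or ($S=V_{s,\ell}$, $S'=V_{s,\ell'}$, $\ell\ge\ell'$), or ($S=\beta$, $S'\in\{V_{1,1},V_{3,1}\}$), or ($S=\gamma$, $S'\in\{V_{0,1},V_{2,1}\}$), or ($S=U_i$, $S'=V_{0,\ell}$ for some $\ell$).

**Order on $\mathcal A_m$** (here $1\le k,j\le m-2$).

- (O1) $0\le w$ for all $w$; $w\le0$ iff $w=0$.
- (O2) $1'\le w$ iff $w\in\{1',[\top,\top]\}$; $w\le1'$ iff $w\in\{0,1'\}$.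
- (O3) $[S,T]\le[S',T']$ iff $S\le S'$ and $T\le T'$.
- (O4) $E_s\le E_t$ iff $s=t$; $E_s\le[S,T]$ iff $V_{s,1}\le S$ and $V_{s,1}\le T$; $E_s$ is below no $F,D_{t,k},\breve D_{t,k}$.
- (O5) $F\le F$; $F\le E_s$ iff $s=0$; $F\le D_{s,k}$ iff $F\le\breve D_{s,k}$ iff ($s=0$ and $4\mid k$); $F\le[S,T]$ iff $V_{0,m}\le S$ and $V_{0,m}\le T$.
- (O6) $D_{s,k}\le D_{t,j}$ iff $s=t$, $j\equiv k\pmod4$ and $j\le k$; $D_{s,k}$ is below no $\breve D_{t,j},E_t,F$; $D_{s,k}\le[S,T]$ iff $V_{s,k+1}\le S$ and $V_{s+k,1}\le T$. For $\breve D$: $\breve D_{s,k}\le w$ iff $D_{s,k}\le\breve w$.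
- (O7) $[S,T]\le E_s$ iff $S,T\le V_{s,m}$; $[S,T]\le F$ iff $S=T\in\{U_1,U_2\}$; $[S,T]\le D_{s,k}$ iff $S\le V_{s,m}$ and $T\le V_{s+k,1}$; $[S,T]\le\breve D_{s,k}$ iff $[T,S]\le D_{s,k}$.

In Theorem B the constants $0$ and $1$ are interpreted as $0$ and $[\top,\top]$. No algebraic law, not even associativity, is claimed or needed for $\mathcal A_m$.

## 7. $\sigma_m$ fails in $\mathcal A_m$

**Proposition 3.** The quasi-identity $\sigma_m$ fails in $\mathcal A_m$. Hence the $\{\le,\smile,;\}$-reduct of $\mathcal A_m$ is not representable, and $\mathcal A_m\notin\mathsf R$.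

*Proof.* Take
$$a=[\top,\top],\quad b=[\top,\beta],\quad c=[\gamma,\top],\quad e_i=E_i,\quad f=F,\quad d=[V_{0,m},V_{m-1,1}].$$

**Step 1: the premises hold.** By (T1), (C2) and the definition of converse, the $E_i$ and $F$ are partial equivalences. As $\beta$ meets $\gamma$, (C1) gives $b;c=[\top,\top]=a$, and $\le$ is reflexive. Next, by (C1) and the values of $\lambda$,
$$b;E_1=[\top,V_{1,1}],\quad b;E_3=[\top,V_{3,1}],\quad E_0;c=[V_{0,1},\top],\quad E_2;c=[V_{2,1},\top].$$
Since $\beta\le V_{1,1},V_{3,1}$ and $\gamma\le V_{0,1},V_{2,1}$, the first two are $\ge b$ and the last two are $\ge c$. By (T1), $E_0;E_1=D_{0,1}$. For $1\le k\le m-2$, case $t=u+1$ of (T3) with $s=0$ gives $D_{0,k};E_{k+1}=D_{0,k+1}$. So the left-bracketed product $E_0;E_1;\cdots;E_{m-1}$ is $D_{0,m-1}=[V_{0,m},V_{m-1,1}]=d$. Finally $F;d=[V_{0,m}\cdot F,V_{m-1,1}]=[V_{0,m},V_{m-1,1}]=d$. So the last premise $d\le F;d$ holds.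

**Step 2: the conclusion fails.** $b;F=[\top,\beta\cdot F]=[\top,U_1]$, and $[\top,U_1];[\gamma,\top]=0$ because $U_1$ and $\gamma$ do not meet. But $a=[\top,\top]\not\le0$ by (O1).

**Step 3: non-representability.** $\sigma_m$ uses only $\le,\smile,;$ and, by Lemma 2 with $\Sigma=\{\le,\smile,;\}$, is valid in all representable structures of that signature. So the reduct is not representable. A representation of $\mathcal A_m$ in a larger signature would also represent the reduct. $\square$

## 8. The ultraproduct $\mathcal A^*$

Fix a nonprincipal ultrafilter $\mathcal U$ on $\{m:m\ge4\}$, with ${}^*\mathbb Z$ and $M$ as in Definition 5. Let $\mathcal A^*=\prod_m\mathcal A_m/\mathcal U$. The purpose of this section is to show that $\mathcal A^*$ is given by the same tables with $M$ in place of $m$.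

**Step 1: code the elements by integers.** Code set symbols by triples: $\top,\beta,\gamma,U_1,U_2$ by $(0,0,0),\dots,(4,0,0)$ in this order, and $V_{s,\ell}$ by $(5,s,\ell)$ with $s\in\{0,1,2,3\}$. Code elements by $7$-tuples whose first entry names the family: $0$ by $(0,\dots,0)$, $1'$ by $(1,0,\dots,0)$, $E_s$ by $(2,s,0,\dots,0)$, $F$ by $(3,0,\dots,0)$, $D_{s,k}$ by $(4,s,k,0,\dots,0)$, $\breve D_{s,k}$ by $(5,s,k,0,\dots,0)$, and $[S,T]$ by $6$ followed by the codes of $S$ and $T$. Distinct elements have distinct codes.

**Step 2: the tables are uniformly definable.** Let $\mathcal N_m=(\mathbb Z,+,\le,1,m)$. In $\mathcal N_m$ the set of codes, the order, the converse, the constant $1'$ and the graph of composition are defined by first-order formulas that do not depend on $m$. Each is a finite case distinction on families, on types of set symbols and on letters. The integer entries of a result are obtained from the given ones and from $1,2,m$ by finitely many additions and minima, and congruence mod $4$ is definable by $\exists q\,(x=y+q+q+q+q)$. The conventions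 for $\ell>m$ and $k\ge m-1$ are case distinctions of the form $\ell>m$, $k+1\ge m$.

**Step 3: apply Łoś's theorem.** Send the class of $(a_m)_m$ to the tuple of classes of the coordinates of the codes of $a_m$. By Łoś's theorem for $\prod_m\mathcal N_m/\mathcal U=({}^*\mathbb Z,+,\le,1,M)$ this is well defined and injective (two sequences agree on a set in $\mathcal U$ iff their codes do), and its values satisfy the formula defining codes. It is onto the set of tuples satisfying that formula: if the tuple of classes satisfies it, then for a set of $m$ in $\mathcal U$ the $m$-th entries form the code of an element of $\mathcal A_m$, and the other entries may be changed. It preserves and reflects $\le$, $\smile$, $1'$ and $;$ because these are given by the same formulas.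

So, up to isomorphism, $\mathcal A^*$ is the structure described in Section 6 with $m$ replaced by $M$ and integers by elements of ${}^*\mathbb Z$: the index $\ell$ ranges over $N=\{n\in{}^*\mathbb Z:1\le n\le M\}$, and $k$ over $1\le k\le M-2$. From now on the symbols of Section 6 are used in this sense. The rest of the proof represents $\mathcal A^*$.

## 9. Arithmetic of ranks with the cut $\zeta$

Let $N^+=N\cup\{\zeta\}$, linearly ordered by putting $\zeta$ above all finite and below all infinite elements of $N$. Its greatest element is $M$. For any $q\in{}^*\mathbb Z$, $q\ge1$ (even $q>M$), "$q\le\zeta$" means that $q$ is finite.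

**Definition 6.** For $k\in{}^*\mathbb Z$, $k\ge1$, and $n,n'\in N^+$ put
$$n'\triangleleft_k n\iff n=M\ \text{ or }\ (\forall p\in N)(p\le n'\Rightarrow p+k\le n),\qquad \triangleleft:=\triangleleft_1. \tag{3}$$

This is "$n\ge\min(n'+k,M)$", written so that it makes sense for the cut. *Example:* $3\triangleleft n$ iff $n\ge4$. Also $\zeta\triangleleft_2\zeta$, since $p+2$ is finite for finite $p$. But $\zeta\triangleleft_{M-2}\zeta$ fails: $p=1$ gives the infinite number $M-1$.

**Lemma 4.**

- (a) $n''\le n'\triangleleft_k n\le n'''$ implies $n''\triangleleft_k n'''$.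
- (b) $n'\triangleleft_k M$ always. For $p\in N$: $p\triangleleft_k n\iff n\ge\min(p+k,M)$.
- (c) $\exists n'\in N^+\,(n''\triangleleft_j n'\triangleleft_k n)\iff n''\triangleleft_{j+k}n$.
- (d) If $j\le k$, then $n'\triangleleft_k n\Rightarrow n'\triangleleft_j n$.
- (e) If $k\ge M-1$, then $n'\triangleleft_k n\iff n=M$.
- (f) $\zeta\triangleleft\zeta$ and $M\triangleleft M$.

*Proof.* (a) If $n=M$, then $n'''=M$. Otherwise $p\le n''$ gives $p\le n'$, so $p+k\le n\le n'''$.

(b) The first claim is the definition. For $p\in N$, the condition in (3) is strongest at $p$ itself, so $p\triangleleft_k n$ iff $n=M$ or $p+k\le n$. If $p+k\le M$, this says $n\ge p+k$. If $p+k>M$, then $p+k\le n$ is impossible (for $n=\zeta$ because $p+k$ is infinite), so it says $n=M$.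

(c) ($\Rightarrow$) If $n=M$, we are done. Let $n\ne M$. Then $n'\ne M$, as otherwise $p=M$ in $n'\triangleleft_k n$ would give $M+k\le n$. So for $p\in N$ with $p\le n''$ we get $p+j\le n'$. Hence $p+j\in N$ (if $n'=\zeta$, because $p+j$ is finite), and $n'\triangleleft_k n$ gives $p+j+k\le n$.

($\Leftarrow$) If $n=M$, take $n'=M$. Let $n\ne M$.

- If $n''\in N$, then $n''+j+k\le n$. So $n'=n''+j$ is in $N$, and $n''\triangleleft_j n'\triangleleft_k n$ by (b).
- If $n''=\zeta$ and $n\in N$, then $p+j+k\le n$ for all finite $p\ge1$. Take $n'=n-k$, which is in $N$ since $n-k\ge1+j$. Then $p+j\le n'$ for all finite $p\ge1$, so $\zeta\triangleleft_j n'$; and $n'+k\le n$, so $n'\triangleleft_k n$.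
- If $n''=n=\zeta$, then $1+j+k$ is finite, so $j$ and $k$ are finite. Take $n'=\zeta$: if $p$ is finite, so are $p+j$ and $p+k$.

(d) If $n\ne M$, then $p\le n'$ gives $p+j\le p+k\le n$.

(e) If $n\ne M$ and $n'\triangleleft_k n$, then $p=1\le n'$ gives $M\le1+k\le n$, which is impossible (for $n=\zeta$ because $1+k$ is infinite). The other direction is (b).

(f) If $p$ is finite, so is $p+1$; and $M\triangleleft M$ by (b). $\square$

We shall also use: $M\triangleleft_k n$ iff $n=M$, by (b) with $p=M$. And $1\triangleleft n$ iff $n\ge2$.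

## 10. Points and set symbols

**Definition 7.** A partial function $r:\mathbb Z_4\rightharpoonup N^+$, possibly empty, is *admissible* if $r(s+1)\triangleleft r(s)$ whenever $s,s+1\in\operatorname{dom}r$. Let
$$X=\{(r,i):r\text{ admissible},\ i\in\{1,2\}\}\cup\{\star\},$$
where $\star$ is a new point. Put $r_{(r,i)}=r$, and let $r_\star$ be the constant function $\zeta$ on $\mathbb Z_4$, which is admissible by Lemma 4(f). The color of $(r,i)$ is $i$; $\star$ has none. Let $\langle s,n\rangle=\{x\in X:s\in\operatorname{dom}r_x,\ r_x(s)=n\}$.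

*Example.* $\{0\mapsto2,1\mapsto1\}$ is admissible, $\{0\mapsto1,1\mapsto1\}$ is not. A function with domain $\{s\}$ or $\{s,s+2\}$ is always admissible.

**Interpretation of set symbols** ($\ell\in N$):
$$V_{s,\ell}=\{x:s\in\operatorname{dom}r_x,\ r_x(s)\ge\ell\},\qquad U_i=\{(r,i):0\in\operatorname{dom}r,\ r(0)=M\},\qquad\top=X,$$
$$\beta=\{(r,1):1,3\in\operatorname{dom}r\}\cup\{\star\},\qquad\gamma=\{(r,2):0,2\in\operatorname{dom}r\}\cup\{\star\}.$$
Since $M$ is the greatest rank and $r_\star(0)=\zeta\ne M$, we have $V_{s,M}=\langle s,M\rangle$ and $U_1\cup U_2=V_{0,M}$.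

**Interpretation $\theta$ of elements:** $0\mapsto\emptyset$; $1'\mapsto\mathrm{Id}_X$; $[S,T]\mapsto S\times T$; $F\mapsto U_1^2\cup U_2^2$;
$$E_s\mapsto\{(x,y):s\in\operatorname{dom}r_x\cap\operatorname{dom}r_y,\ r_x(s)=r_y(s)\},$$
$$D_{s,k}\mapsto\{(x,y):s\in\operatorname{dom}r_x,\ s+k\in\operatorname{dom}r_y,\ r_y(s+k)\triangleleft_k r_x(s)\}, \tag{4}$$
and $\breve D_{s,k}\mapsto$ the converse of the latter. By Lemma 4(e), formula (4) for $k\ge M-1$ gives $V_{s,M}\times V_{s+k,1}$, in accordance with the convention of Section 6. The convention $V_{s,\ell}=V_{s,M}$ for $\ell>M$ matches the minimum in Lemma 4(b): for $p\in N$ and $s\in\operatorname{dom}r_x$,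
$$p\triangleleft_k r_x(s)\iff x\in V_{s,p+k}. \tag{5}$$
From now on we identify symbols with their interpretations. It is immediate that $\theta$ respects converse and $1'$.

**Lemma 5.**

- (i) $\langle s,n\rangle\cap\langle t,n'\rangle\ne\emptyset$ iff: $n=n'$ (case $t=s$); $n'\triangleleft n$ (case $t=s+1$); $n\triangleleft n'$ (case $t=s-1$); always (case $t=s+2$).
- (ii) $\langle t,n\rangle\cap S\ne\emptyset$ iff $n\ge\lambda_t(S)$, for every set symbol $S$ (with $M$ for $m$ in $\lambda_t$).
- (iii) Two set symbols meet in the sense of Section 6 iff their interpretations intersect.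
- (iv) The symbol $S\cdot w$ of Section 6 is interpreted by $\{y:\exists x\in S,\ (x,y)\in w\}$, for $w=E_t,D_{t,k},\breve D_{t,k},F$.

*Proof.* **(i)** Necessity is admissibility of $r_x$ for a common point $x$ (including $x=\star$). For sufficiency the partial function $\{s\mapsto n,t\mapsto n'\}$ is admissible under the stated condition, because $s,t$ are the only letters in its domain.

**(ii)** For $\top$: $\langle t,n\rangle\ne\emptyset$ for every $n\ge1$.

For $V_{s,\ell}$: by (i) we ask for a rank $n_0\ge\ell$ with $\langle s,n_0\rangle\cap\langle t,n\rangle\ne\emptyset$. If $t=s$, this says $n\ge\ell$. If $t=s+1$, the condition is $n\triangleleft n_0$, and $n_0=M$ works. If $t=s+2$, $n_0=M$ works. If $t=s-1$, the condition is $n_0\triangleleft n$ for some $n_0\ge\ell$, which by Lemma 4(a) is equivalent to $\ell\triangleleft n$, i.e. to $n\ge\min(\ell+1,M)$.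

For $\beta$ (all witnesses below have color $1$):

- $t\in\{1,3\}$: use a function with domain $\{1,3\}$ and value $n$ at $t$. It has no consecutive letters, so it is admissible for every $n$.
- $t=0$: if $x\in\beta\cap\langle0,n\rangle$, then $1\in\operatorname{dom}r_x$ and $r_x(1)\triangleleft n$, so $1\triangleleft n$ by Lemma 4(a), i.e. $n\ge2$. Conversely, for $n\ge2$ use $\{3\mapsto M,0\mapsto n,1\mapsto1\}$; here $n\triangleleft M$ and $1\triangleleft n$.
- $t=2$: $r_x(3)\triangleleft n$ gives $n\ge2$. Conversely use $\{1\mapsto M,2\mapsto n,3\mapsto1\}$; here $n\triangleleft M$ and $1\triangleleft n$.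

For $\gamma$ (all witnesses have color $2$):

- $t\in\{0,2\}$: use domain $\{0,2\}$ and value $n$ at $t$.
- $t=1$: $r_x(2)\triangleleft n$ gives $n\ge2$. Conversely use $\{0\mapsto M,1\mapsto n,2\mapsto1\}$.
- $t=3$: $r_x(0)\triangleleft n$ gives $n\ge2$. Conversely use $\{2\mapsto M,3\mapsto n,0\mapsto1\}$.

For $U_i$ (all witnesses have color $i$):

- $t=0$: exactly $n=M$ occurs.
- $t=1$: $\{0\mapsto M,1\mapsto n\}$ is admissible for every $n$.
- $t=2$: $\{0\mapsto M,2\mapsto n\}$ is admissible for every $n$.
- $t=3$: $M\triangleleft n$ is necessary, so $n=M$; and $\{3\mapsto M,0\mapsto M\}$ is admissible.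

**(iii)** By (ii) and $\lambda_s(S)\le M$, the set $\langle s,M\rangle\subseteq V_{s,\ell}$ intersects every $S$. In particular every $S$ is nonempty, so each set symbol intersects itself, and $\top$ intersects every $S$. Next, $\star\in\beta\cap\gamma$. The point $(\{3\mapsto M,0\mapsto M,1\mapsto1\},1)$ is in $\beta\cap U_1$, and $(\{0\mapsto M,2\mapsto1\},2)$ is in $\gamma\cap U_2$. Finally $\beta\cap U_2=\gamma\cap U_1=U_1\cap U_2=\emptyset$, since the colors differ and $\star\notin U_1\cup U_2$.

**(iv)** $E_t$: the image consists of the $y$ with $t\in\operatorname{dom}r_y$ such that $S$ intersects $\langle t,r_y(t)\rangle$, and by (ii) this is $V_{t,\lambda_t(S)}$.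

$D_{t,k}$: by (ii), $y$ is in the image iff $t+k\in\operatorname{dom}r_y$ and $r_y(t+k)\triangleleft_k n$ for some $n\ge\lambda_t(S)$. Here $n=M$ works, so the image is $V_{t+k,1}$.

$\breve D_{t,k}$: a pair $(x,y)$ is in $\breve D_{t,k}$ iff $r_x(t+k)\triangleleft_k r_y(t)$, both being defined. So the image consists of the $y$ with $t\in\operatorname{dom}r_y$ and $n_0\triangleleft_k r_y(t)$ for some $n_0\ge\lambda_{t+k}(S)$. By Lemma 4(a) we may take $n_0=\lambda_{t+k}(S)$, and by (5) the image is $V_{t,\lambda_{t+k}(S)+k}$.

$F$: the image is the union of those $U_i$ that $S$ intersects. By (iii), $\top$ and $V_{s,\ell}$ intersect both, with union $V_{0,M}$; $\beta$ and $U_1$ intersect only $U_1$; $\gamma$ and $U_2$ intersect only $U_2$. $\square$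

## 11. $\theta$ preserves composition

**Step 1: products with $0$, $1'$, rectangles or $F$.** Products with $0$ and $1'$ are clear. (C1) is the computation of Definition 3 together with Lemma 5(iii),(iv); recall that $\breve F=F$. For (C2): $F;F=F$ since $U_1,U_2$ are nonempty and disjoint. For $w\in\{E_s,D_{s,k},\breve D_{s,k}\}$ the set $U_i\cdot w$ depends only on the numbers $\lambda_t(U_i)$, which are the same for $i=1,2$. So
$$F;w=(U_1\times(U_1\cdot w))\cup(U_2\times(U_2\cdot w))=V_{0,M}\times(U_1\cdot w).$$
Taking converses, $w;F=(F;\breve w)^\smile=(U_1\cdot\breve w)\times V_{0,M}$.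

**Step 2: the principle for (T1)–(T6).** Here each factor tests one rank of its left point and one rank of its right point. For a product $w;w'$, with $x$ on the left, $z$ in the middle and $y$ on the right, write $n_x,n_y$ for the ranks of $x,y$ at the outer letters (which must be in the respective domains), $n_0$ for the rank of $z$ tested by $w$, and $n_1$ for the rank of $z$ tested by $w'$:

- $w=E_s$: $x$ at $s$, $z$ at $s$, condition $n_0=n_x$. $\quad w'=E_t$: $z$ at $t$, $y$ at $t$, condition $n_1=n_y$.
- $w=D_{s,k}$: $x$ at $s$, $z$ at $s+k$, condition $n_0\triangleleft_k n_x$. $\quad w'=D_{t,j}$: $z$ at $t$, $y$ at $t+j$, condition $n_y\triangleleft_j n_1$.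
- $w=\breve D_{s,k}$: $x$ at $s+k$, $z$ at $s$, condition $n_x\triangleleft_k n_0$. $\quad w'=\breve D_{t,j}$: $z$ at $t+j$, $y$ at $t$, condition $n_1\triangleleft_j n_y$.

So $(x,y)\in w;w'$ iff there are ranks $n_0,n_1\in N^+$ satisfying both conditions such that some point has rank $n_0$ at the first middle letter and $n_1$ at the second. Lemma 5(i) decides the latter. All $D_{s,k}$ that arise are computed by (4), also when $k\ge M-1$.

**Step 3: the cases.**

*(T1)* $E_s;E_t$. Middle letters $s,t$; $n_0=n_x$, $n_1=n_y$. This is Lemma 5(i): $n_x=n_y$ gives $E_s$ for $t=s$; $n_y\triangleleft n_x$ gives $D_{s,1}$ for $t=s+1$; $n_x\triangleleft n_y$ gives $\breve D_{t,1}$ for $t=s-1$; no condition gives $V_{s,1}\times V_{t,1}$ for $t=s+2$.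

*(T2)* $E_s;D_{t,k}$. Middle letters $s,t$; $n_0=n_x$, $n_y\triangleleft_k n_1$.

- $t=s$: $n_1=n_x$, so $n_y\triangleleft_k n_x$, which is $D_{s,k}$.
- $t=s+1$: $n_y\triangleleft_k n_1\triangleleft n_x$ for some $n_1$, i.e. $n_y\triangleleft_{k+1}n_x$ by Lemma 4(c); and $t+k=s+k+1$. This is $D_{s,k+1}$.
- $t=s+2$ or $t=s-1$: $n_1=M$ works, since $n_y\triangleleft_k M$ and (needed for $t=s-1$) $n_x\triangleleft M$. This is $V_{s,1}\times V_{t+k,1}$.

*(T3)* $D_{s,k};E_t$, $u=s+k$. Middle letters $u,t$; $n_0\triangleleft_k n_x$, $n_1=n_y$.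

- $t=u$: $n_0=n_y$, giving $D_{s,k}$.
- $t=u+1$: $n_y\triangleleft n_0\triangleleft_k n_x$, i.e. $n_y\triangleleft_{k+1}n_x$, giving $D_{s,k+1}$.
- $t=u+2$: some $n_0\triangleleft_k n_x$ exists; by Lemma 4(a) this says $1\triangleleft_k n_x$, i.e. $x\in V_{s,k+1}$ by (5). The product is $V_{s,k+1}\times V_{t,1}$.
- $t=u-1$: some $n_0$ has $n_0\triangleleft_k n_x$ and $n_0\triangleleft n_y$. By Lemma 4(a) this holds iff it holds for $n_0=1$, i.e. $x\in V_{s,k+1}$ and $y\in V_{t,2}$.

*(T4)* $D_{s,k};D_{t,j}$, $u=s+k$. Middle letters $u,t$; $n_0\triangleleft_k n_x$, $n_y\triangleleft_j n_1$.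

- $t=u$: $n_1=n_0$ and $n_y\triangleleft_j n_0\triangleleft_k n_x$, i.e. $n_y\triangleleft_{k+j}n_x$: $D_{s,k+j}$.
- $t=u+1$: $n_y\triangleleft_j n_1\triangleleft n_0\triangleleft_k n_x$, i.e. $n_y\triangleleft_{k+j+1}n_x$ by Lemma 4(c) used twice: $D_{s,k+j+1}$.
- $t=u+2$ or $t=u-1$: $1\triangleleft_k n_x$ is necessary by Lemma 4(a). It is sufficient, with $n_0=1$ and $n_1=M$; for $t=u-1$ the requirement $n_0\triangleleft n_1$ reads $1\triangleleft M$. The product is $V_{s,k+1}\times V_{t+j,1}$.

*(T5)* $D_{s,k};\breve D_{t,j}$, $u=s+k$, $v=t+j$. Middle letters $u,v$; $n_0\triangleleft_k n_x$, $n_1\triangleleft_j n_y$.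

- $v=u$ (so $n_0=n_1$) or $v=u+2$: by Lemma 4(a) ranks exist iff $n_0=n_1=1$ works, i.e. $x\in V_{s,k+1}$, $y\in V_{t,j+1}$.
- $v=u+1$: we need $n_1\triangleleft n_0$. Then $1\triangleleft n_0$, so $n_0\ge2$, so $2\triangleleft_k n_x$; also $1\triangleleft_j n_y$. Conversely, under these two conditions $n_0=2$, $n_1=1$ work. The product is $V_{s,k+2}\times V_{t,j+1}$.
- $v=u-1$: we need $n_0\triangleleft n_1$. Then $n_1\ge2$, so $2\triangleleft_j n_y$ and $1\triangleleft_k n_x$. Conversely $n_0=1$, $n_1=2$ work. The product is $V_{s,k+1}\times V_{t,j+2}$.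

*(T6)* $\breve D_{s,k};D_{t,j}$. Middle letters $s,t$; $n_x\triangleleft_k n_0$, $n_y\triangleleft_j n_1$. Here $n_0=n_1=M$ always works, since $\langle s,M\rangle\cap\langle t,M\rangle\ne\emptyset$ for all $s,t$ by Lemma 5(i) and $M\triangleleft M$. The product is $V_{s+k,1}\times V_{t+j,1}$.

*(T7)* In relations, $w;w'=(\breve w';\breve w)^\smile$. So these products follow from the previous ones.

## 12. $\theta$ preserves and reflects $\le$ and is injective

**Step 1: set symbols, $S\le S'\iff S\subseteq S'$.** The listed inclusions hold by definition; for $\star\in\beta,\gamma$ note that $r_\star(s)=\zeta\ge1$ for all $s$. For the converse we exhibit points of $S$ that exclude all other $S'$.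

- $S=\top$: the point $(\emptyset,1)$ lies only in $\top$.
- $S=V_{s,\ell}$: the points $(\{s\mapsto\ell\},1)$ and $(\{s\mapsto\ell\},2)$ lie in $S$. They are not in $\beta,\gamma$, as their domain has one element; and each $U_i$ contains at most one of them. So $S'=\top$ or $S'=V_{s,\ell'}$ with $\ell'\le\ell$.
- $S=\beta$: the point $(\{1\mapsto1,3\mapsto1\},1)$ lies only in $\beta,V_{1,1},V_{3,1},\top$.
- $S=\gamma$: the point $(\{0\mapsto1,2\mapsto1\},2)$ lies only in $\gamma,V_{0,1},V_{2,1},\top$. It is not in $U_2$, since $1\ne M$.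
- $S=U_i$: the point $(\{0\mapsto M\},i)$ lies only in $U_i$, the $V_{0,\ell}$, and $\top$.

**Step 2: (O1)–(O3).** (O1) All relations other than $\theta(0)$ are nonempty. (O3) holds since all set symbols are nonempty. (O2) The pair $((\emptyset,1),(\emptyset,1))$ lies only in $\mathrm{Id}_X$ and $X\times X$; this gives the first clause. For the second, none of the following is contained in $\mathrm{Id}_X$:

- $E_s$ contains $((\{s\mapsto1\},1),(\{s\mapsto1\},2))$;
- $F$ contains $((\{0\mapsto M\},1),(\{0\mapsto M,2\mapsto1\},1))$;
- $D_{s,k}$ contains $((\{s\mapsto M\},1),(\{s+k\mapsto1\},1))$, two distinct points even if $4\mid k$, and likewise for $\breve D_{s,k}$;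
- $S\times T$, because every set symbol has at least two points: this is clear for $\top$; use the two colors for $V_{s,\ell}$; $\star$ and the point of Step 1 for $\beta$ and $\gamma$; and $(\{0\mapsto M\},i)$, $(\{0\mapsto M,2\mapsto1\},i)$ for $U_i$.

**Step 3: (O4), what lies above $E_s$.** The domain and the range of $E_s$ are $V_{s,1}$, which gives the clause for $[S,T]$. Let $p=(\{s\mapsto1\},1)$, so $(p,p)\in E_s$. Then $(p,p)\in E_t$ forces $t=s$. Also $(p,p)\notin F$, as $p$ does not have rank $M$ at $0$. And $(p,p)\in D_{t,k}$ or $\breve D_{t,k}$ would force $1\triangleleft_k1$, i.e. $1\ge\min(1+k,M)$, which is false.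

**Step 4: (O5), what lies above $F$.** $F\subseteq E_0$, because all ranks at $0$ involved are $M$. Let $q=(\{0\mapsto M\},1)$, so $(q,q)\in F$. The pair $(q,q)$ lies in $E_s$ only if $s=0$. It lies in $D_{s,k}$ or $\breve D_{s,k}$ only if $s=0$ and $s+k=0$ in $\mathbb Z_4$, i.e. $s=0$ and $4\mid k$. In that case $F\subseteq D_{0,k}$ and $F\subseteq\breve D_{0,k}$, because $M\triangleleft_k M$. The domain and the range of $F$ are $U_1\cup U_2=V_{0,M}$, which gives the clause for $[S,T]$.

**Step 5: (O6), what lies above $D_{s,k}$.** Let $1\le k,j\le M-2$. Let $x=(\{s\mapsto k+1\},1)$ and $y=(\{s+k\mapsto1\},1)$. Then $(x,y)\in D_{s,k}$. If $(x,y)\in D_{t,j}$, then $t=s$, $s+j=s+k$ in $\mathbb Z_4$, and $1\triangleleft_j k+1$, i.e. $k+1\ge\min(1+j,M)$; as $k+1<M$, this means $j\le k$. Conversely, if $t=s$, $j\equiv k\pmod4$ and $j\le k$, then $D_{s,k}\subseteq D_{s,j}$ by Lemma 4(d).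

Let $x'=(\{s\mapsto M\},1)$ and $y'=(\{s+k\mapsto1\},1)$, so $(x',y')\in D_{s,k}$. This pair is in no $\breve D_{t,j}$, which would need $M\triangleleft_j1$; in no $E_t$, as the ranks $M$ and $1$ differ; and not in $F$, as $y'\notin V_{0,M}$.

The domain of $D_{s,k}$ is $\{x:s\in\operatorname{dom}r_x,\ 1\triangleleft_k r_x(s)\}=V_{s,k+1}$, by Lemma 4(a) and (5). Its range is $V_{s+k,1}$, since rank $M$ at $s$ on the left accepts every rank. This gives the clause for $[S,T]$. The clause for $\breve D$ follows by taking converses.

**Step 6: (O7), rectangles below other elements.** By Lemma 5(ii) every $S$ intersects every $\langle s,M\rangle$.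

- If $S\times T\subseteq E_s$, then $S,T\subseteq V_{s,1}$ and all $s$-ranks occurring in $S$ and $T$ are equal. As both intersect $\langle s,M\rangle$, these ranks are all $M$, so $S,T\subseteq V_{s,M}$. The converse is clear.
- If $S\times T\subseteq F$, then $S,T\subseteq V_{0,M}$, so $S,T\in\{V_{0,M},U_1,U_2\}$ by Step 1. If $S\ne T$ or $S=T=V_{0,M}$, then $S\times T$ contains a pair of points of different colors, which is not in $F$. So $S=T=U_i$. The converse is clear.
- If $S\times T\subseteq D_{s,k}$, then $S\subseteq V_{s,1}$ and $T\subseteq V_{s+k,1}$. As $T$ intersects $\langle s+k,M\rangle$, every $x\in S$ satisfies $M\triangleleft_k r_x(s)$, i.e. $r_x(s)=M$. So $S\subseteq V_{s,M}$. The converse holds since $n'\triangleleft_k M$ always. For $\breve D_{s,k}$ take converses.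

**Step 7: injectivity.** Inclusion now agrees with the table, so it suffices that the table order is antisymmetric. The order on set symbols is antisymmetric by inspection. So within each family antisymmetry is immediate from (O3)–(O6). Between families:

- $[S,T]$ and $E_s$ below each other would need $V_{s,1}\le S\le V_{s,M}$, impossible as $1<M$.
- $[S,T]$ and $F$ below each other would need $V_{0,M}\le U_i$, impossible.
- $[S,T]$ and $D_{s,k}$ below each other would need $V_{s,k+1}\le S\le V_{s,M}$, impossible as $k+1\le M-1$. For $\breve D_{s,k}$ take converses.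
- For the remaining mixed pairs at most one direction occurs: pairs with $0$ by (O1), pairs with $1'$ by (O2), $E_s$ with $F,D,\breve D$ by (O4), and $D,\breve D$ with each other and with $F$ by (O6).

With Section 11 this proves:

**Proposition 6.** For every nonprincipal ultrafilter $\mathcal U$ on $\{m:m\ge4\}$, the map $\theta$ represents $\mathcal A^*$. So $\mathcal A^*\in\mathsf R$. Moreover $\theta(0)=\emptyset$ and $\theta([\top,\top])=X\times X$.

## 13. Proofs of Theorems A and B

**Proof of Theorem A.** Suppose $\mathsf R$ is the class of models of a finite set of sentences, with conjunction $\varphi$. By Proposition 3, $\mathcal A_m\models\neg\varphi$ for all $m\ge4$. By Łoś's theorem $\mathcal A^*\models\neg\varphi$, i.e. $\mathcal A^*\notin\mathsf R$. This contradicts Proposition 6. $\blacksquare$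

**Proof of Theorem B.** *(1)* Validity is Lemma 2. Failure in $\mathcal A_m$ is Proposition 3.

*(2)* Let $\varphi$ be a $\Sigma$-sentence valid in $\mathsf R_\Sigma$, and suppose $\mathcal A_m\models\neg\varphi$ for infinitely many $m$. Choose a nonprincipal ultrafilter $\mathcal U$ containing this infinite set of $m$. Then $\mathcal A^*\models\neg\varphi$ by Łoś's theorem. But by Proposition 6, $\theta$ represents $\mathcal A^*$ in the full signature, with $0$ and $1$ interpreted as $0$ and $[\top,\top]$. So $\mathcal A^*\in\mathsf R_\Sigma$ and $\mathcal A^*\models\varphi$, a contradiction.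

*Consequences.* Let $\Phi$ be a finite set of sentences valid in $\mathsf R_\Sigma$; here $\Sigma$ may be the full signature. By (2), applied to the conjunction of $\Phi$, we have $\mathcal A_m\models\Phi$ for all but finitely many $m$. Fix such an $m$.

- $\mathcal A_m$ is a finite model of $\Phi$, and its $\{\le,\smile,;\}$-reduct is not representable by Proposition 3.
- In particular $\mathcal A_m\notin\mathsf R_\Sigma$, so $\Phi$ does not axiomatize $\mathsf R_\Sigma$. As $\Phi$ was arbitrary, $\mathsf R_\Sigma$ is not finitely axiomatizable.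
- $\sigma_m$ fails in $\mathcal A_m$ by (1), so $\Phi$ does not imply all the quasi-identities $\sigma_m$. $\blacksquare$
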